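# The equation $g(x)g(y)-g(xy)=h(x+y-xy)-h(x)-h(y)+h(xy)$ on $[0,1]$: two extra polynomial families and the full list of solutions

## Additive and multiplicative functions, and the operation $x\circ y$

Throughout, $I=(0,1)$.

**Definition (additive, affine).** A function $A:\mathbb R\to\mathbb R$ is *additive* if $A(x+y)=A(x)+A(y)$ for all $x,y\in\mathbb R$. A function $f$ on a subset of $\mathbb R$ is *affine* if $f=A+b$ there, with $A$ additive and $b\in\mathbb R$.

The functions $x\mapsto ax$ are additive, but there are others. Every additive $A$ satisfies $A(qx)=qA(x)$ for rational $q$, so it is just a $\mathbb Q$-linear map. Take a basis of $\mathbb R$ over $\mathbb Q$ that contains $1$ and $\sqrt2$, and let $A(\sqrt2)=1$ and $A=0$ on all other basis elements. This $A$ is continuous nowhere: continuity at one point would give continuity everywhere by translation, hence $A(x)=xA(1)=0$ for all $x$. So "affine" includes very irregular functions.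

**Definition (multiplicative).** A function $M:[0,1]\to\mathbb R$ is *multiplicative* if $M(xy)=M(x)M(y)$ for all $x,y\in[0,1]$. We use the same word on $I$ or on $\mathbb R$ if the identity holds there.

Examples: the constants $0$ and $1$; the powers $x^a$ with $a>0$; the function with $M(1)=1$ and $M=0$ elsewhere (because $xy=1$ in $[0,1]$ only if $x=y=1$); and, for any additive $A$, the function $M(0)=0$, $M(x)=\exp(A(\log x))$ for $x>0$.

**Definition (the operation $\circ$).** $x\circ y=x+y-xy=1-(1-x)(1-y)$.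

For instance $\frac12\circ\frac13=1-\frac12\cdot\frac23=\frac23$. The operation is commutative and associative, $0\circ x=x$, $1\circ x=1$, and $I\circ I\subset I$. The reflection $t\mapsto1-t$ exchanges it with multiplication: $1-x\circ y=(1-x)(1-y)$ and $1-xy=(1-x)\circ(1-y)$.

**Definition (the two defects).** For functions $g,f$ put
$$G(x,y)=g(x)g(y)-g(xy),\qquad (\mathcal Hf)(x,y)=f(x\circ y)+f(xy)-f(x)-f(y).$$

$G$ measures how far $g$ is from being multiplicative. $\mathcal H$ is linear in $f$ and kills affine functions, because $x\circ y+xy=x+y$. Two examples will be used often. Put $S=x+y$, $p=xy$ and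
$$w=xy(1-x)(1-y)=p(1-S+p).$$
Then
$$\mathcal H(x^2)=(S-p)^2+p^2-(S^2-2p)=2p(1-S+p)=2w,\tag{2}$$
$$\mathcal H(x^3)=(S-p)^3+p^3-(S^3-3Sp)=3pS(1-S+p)=3(x+y)w.\tag{3}$$

**Definition (solution).** A pair of functions $g,h:[0,1]\to\mathbb R$ is a *solution* if
$$g(x)g(y)-g(xy)=h(x+y-xy)-h(x)-h(y)+h(xy),\qquad x,y\in[0,1],\tag{1}$$
that is, if $G=\mathcal Hh$ on $[0,1]^2$.

Example: $g=M$ multiplicative and $h$ affine, since then both sides vanish.

If $x$ or $y$ is $0$ or $1$, the right side of (1) vanishes identically. If $x,y\in I$, then $x\circ y$ and $xy$ lie in $I$. So (1) places no condition on $h(0)$ and $h(1)$, and formulas for $h$ will only be required on $I$, while formulas for $g$ are required on all of $[0,1]$.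

There is a second evident type of solution. Let $M$ be multiplicative and $N(x)=1-M(1-x)$. Expanding, and using $M(1-x)M(1-y)=M((1-x)(1-y))=M(1-x\circ y)$,
$$N(x)N(y)-N(xy)=M(1-x\circ y)+M(1-xy)-M(1-x)-M(1-y)=\mathcal H\big(M(1-\cdot)\big)(x,y).\tag{4}$$
So $g=N$, $h=M(1-\cdot)$ is a solution. The question, from the source given as "Janusz Brzdęk", doi:10.1007/978-3-319-61732-9, is whether there are no others.

**Conjecture (to be proved or disproved).** $(g,h)$ is a solution if and only if there are an additive $A$, a multiplicative $M:[0,1]\to\mathbb R$ and $b\in\mathbb R$ such that either $g(x)=M(x)$, $h(x)=A(x)+b$, or $g(x)=1-M(1-x)$, $h(x)=A(x)+b+M(1-x)$, where the formulas for $g$ hold on $[0,1]$ and those for $h$ on $I$.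

## Constant, quadratic and cubic $g$ by hand

Put $x=0$, then $x=1$, in (1): $g(0)(g(y)-1)=0$ and $g(y)(g(1)-1)=0$ for all $y$. Hence
$$g\equiv0,\quad\text{or}\quad g\equiv1,\quad\text{or}\quad g(0)=0\ \text{and}\ g(1)=1.\tag{5}$$

For the two constants, $G=0$, and the question is which $h$ satisfy $\mathcal Hh=0$ on $I^2$. Lemma 6 below will show that $h$ must be affine.

**Quadratic $g$.** By (5) a nonconstant quadratic candidate has the form $g(x)=x^2+c\,x(1-x)$ with $c\in\mathbb R$. Then
$$G=c\,xy\,[x(1-y)+y(1-x)-(1-xy)]+c^2w=(c^2-c)w,\tag{6}$$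
because the bracket is $x+y-xy-1=-(1-x)(1-y)$. By (2) this is $\mathcal H\big(\frac{c^2-c}2x^2\big)$. So *every* such quadratic polynomial occurs in a solution.

**Cubic $g$.** Try $g=ux+vx^2+tx^3$ with $u+v+t=1$, and $h$ of degree at most $3$. By (2) and (3), $\mathcal Hh$ is a combination of $w$ and $(x+y)w$, which have total degree at most $5$ and so contain no term $x^3y^3$. In $G$ the coefficient of $x^3y^3$ is $t^2-t$. So $t\in\{0,1\}$. The value $t=0$ is the quadratic case; $t=1$ gives $v=-u$, that is, $g(x)=x^3+c\,x(1-x)$ with $c=u$. Then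
$$G=c\,xy\,[x^2(1-y)+y^2(1-x)-(1-xy)]+c^2w,$$
and the bracket is $S^2-p-Sp-1=-(1+S)(1-S+p)$. Hence
$$G=c^2w-c(1+x+y)w=c(c-1-x-y)w,\tag{7}$$
which by (2) and (3) equals $\mathcal H\big(\frac{c^2-c}2x^2-\frac c3x^3\big)$.

**Proposition 1.** The conjecture is false: $g(x)=\frac12(x+x^2)$, $h(x)=-\frac18x^2$ is a solution of neither form.

**Proof.** This is the quadratic family with $c=\frac12$, so $G=\mathcal Hh$ as polynomials, in particular on $[0,1]^2$. The function $g$ is not multiplicative: $g(\frac12)^2=\frac9{64}$ and $g(\frac14)=\frac{10}{64}$. If $g(x)=1-M(1-x)$, then $M(x)=1-g(1-x)=\frac12(3x-x^2)$, and $M(\frac12)^2=\frac{25}{64}$ while $M(\frac14)=\frac{22}{64}$. So neither alternative holds. $\blacksquare$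

## The classification theorem and its easy half

With no regularity assumption, the two polynomial families just found are the only thing missing.

**Theorem 2.** A pair $g,h:[0,1]\to\mathbb R$ is a solution of (1) if and only if there are an additive $A:\mathbb R\to\mathbb R$ and $b\in\mathbb R$ such that one of the following holds ($g$ on $[0,1]$, $h$ on $(0,1)$):

* (i) $g=M$, $h=A+b$, with $M:[0,1]\to\mathbb R$ multiplicative;
* (ii) $g(x)=1-M(1-x)$, $h(x)=A(x)+b+M(1-x)$, with $M:[0,1]\to\mathbb R$ multiplicative;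
* (iii) $g(x)=x^2+c\,x(1-x)$, $h(x)=A(x)+b+\frac{c^2-c}2x^2$, with $c\in\mathbb R$;
* (iv) $g(x)=x^3+c\,x(1-x)$, $h(x)=A(x)+b+\frac{c^2-c}2x^2-\frac c3x^3$, with $c\in\mathbb R$.

Moreover (iii) is contained in (i)$\,\cup\,$(ii) if and only if $c\in\{0,1,2\}$, and (iv) is contained in (i)$\,\cup\,$(ii) if and only if $c\in\{0,3\}$.

**Sufficiency.** In each case let $h_0$ be the function given by the formula for $h$, used on all of $[0,1]$. We have checked $G=\mathcal Hh_0$ on $[0,1]^2$: trivially for (i), by (4) for (ii), by (6) and (7) for (iii) and (iv). The actual $h$ may differ from $h_0$ at $0$ and $1$, but this does not change $\mathcal Hh$: on $I^2$ only values in $I$ enter, and on the boundary $\mathcal Hh=0=\mathcal Hh_0$.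

**Overlaps.** A direct expansion gives
$$1-g(1-x)=x^2+(2-c)x(1-x)\ \text{ in (iii)},\qquad 1-g(1-x)=x^3+(3-c)x(1-x)\ \text{ in (iv)}.\tag{8}$$
A pair in (i) has $g$ multiplicative; a pair in (ii) has $1-g(1-\cdot)$ multiplicative. In (iii), by (6), $g$ is multiplicative exactly for $c\in\{0,1\}$, and by (8) $1-g(1-\cdot)$ is multiplicative exactly for $2-c\in\{0,1\}$. In (iv), by (7), $g$ is multiplicative exactly for $c=0$ (the factor $c-1-x-y$ is not identically zero), and $1-g(1-\cdot)$ exactly for $3-c=0$. So no other $c$ is possible. Conversely, in (iii) with $c\in\{0,1\}$ and in (iv) with $c=0$, $h$ is affine, so the pair is in (i). In (iii) with $c=2$, $g=1-(1-x)^2$ and $h=A+b+x^2$, which differs from $(1-x)^2$ by an affine function. In (iv) with $c=3$, $g=1-(1-x)^3$ and $h=A+b+3x^2-x^3$, which differs from $(1-x)^3=1-3x+3x^2-x^3$ by an affine function. These are in (ii).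

The rest of the notes proves necessity.

## Why one cannot differentiate, and the reflection symmetry

With smooth $g,h$ one would differentiate (1) in $x$ and $y$. This stops before it begins: the equation implies no smoothness, since in (i) the function $h=A$ may be continuous nowhere and $M$ may be $\exp(A(\log x))$. The irregular solutions have to be separated from the polynomial ones by algebra. The plan is as follows. We show that certain functions built from $g$ and $h$ have only finitely many independent rational dilates. From this we deduce that they are polynomial along cosets of $\mathbb Q$. Then a one-line identity shows that either $g$ is multiplicative, or a dual function is, or everything in sight is polynomial along cosets of $\mathbb Q$; and the last case is settled by comparing coefficients.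

**Rewriting the equation.** The purpose is to get rid of one term. Put $l=g+h$. On $I^2$, (1) reads
$$l(xy)+h(x\circ y)=h(x)+h(y)+g(x)g(y).\tag{9}$$

**Duality.** The purpose is to halve the work. Put
$$g^*(t)=1-g(1-t),\qquad h^*(t)=h(1-t)-g^*(t)=l(1-t)-1,\qquad l^*=g^*+h^*=h(1-\cdot).$$
Put $x=1-u$, $y=1-v$ in (9). Since $xy=1-u\circ v$ and $x\circ y=1-uv$,
$$h^*(u\circ v)+1+l^*(uv)=l^*(u)+l^*(v)+(1-g^*(u))(1-g^*(v))=h^*(u)+h^*(v)+1+g^*(u)g^*(v).$$
So $(g^*,h^*)$ also satisfies (9) on $I^2$. Whatever we derive from (9) on $I^2$ holds for both pairs. For example, by (8) duality turns $c$ into $2-c$ in (iii) and into $3-c$ in (iv).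

**Lemma 3 (reduction to $I$).** Let $(g,h)$ be a solution. Suppose that on $I$ one of the following holds: (a) $g$ is multiplicative and $h$ affine; (b) $g^*$ is multiplicative and $h^*$ affine; (c) $g,h$ are given by (iii); (d) $g,h$ are given by (iv). Then one of (i)–(iv) holds.

**Proof.** Use (5). If $g\equiv0$ or $g\equiv1$ on $[0,1]$, then $g$ is multiplicative on $[0,1]$; (c) and (d) are impossible because those polynomials are not constant; in (a) $h$ is affine on $I$; in (b) $l=h^*(1-\cdot)+1$ is affine on $I$ and $g$ is constant, so $h$ is affine on $I$. This is (i). Otherwise $g(0)=0$, $g(1)=1$, hence $g^*(0)=0$, $g^*(1)=1$. A function that is multiplicative on $I$ with value $0$ at $0$ and $1$ at $1$ is multiplicative on $[0,1]$, so (a) gives (i). In (b), $M=g^*$ is multiplicative on $[0,1]$, $g(x)=1-M(1-x)$, and on $I$ we have $h(x)=l^*(1-x)=M(1-x)+h^*(1-x)$, which is (ii). The polynomials in (iii), (iv) take the values $0,1$ at $0,1$, so (c), (d) give (iii), (iv). $\square$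

## Finitely many independent dilates of $l$

**Definition (dilations).** For $f:I\to\mathbb R$ and $z\in I$ let $T_zf(t)=f(zt)$ and $S_zf(t)=f(z\circ t)$; also $T_1=S_0=\mathrm{id}$.

Then $T_zT_w=T_{zw}$ and $S_zS_w=S_{z\circ w}$, so the $T$'s commute, and so do the $S$'s. Example: for $f(t)=t^2$ we have $T_zf=z^2f$, and $S_zf=(z+(1-z)t)^2$ lies in the span of $1,t,t^2$.

Let $Q_1=\mathbb Q\cap(0,1)$.

Fix $X$ and read (9) as a statement about functions of $Y$: $l(XY)=h(X)+h(Y)+g(X)g(Y)-h(X\circ Y)$. All terms lie in the span of $1,g,h$ except $Y\mapsto h(X\circ Y)$, which is a new function for every $X$. The obvious remedy is to compare two pairs with the same $\circ$-product. If $u,v,u',v'\in I$ and $u\circ v=u'\circ v'$, then (9) gives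
$$l(uv)-l(u'v')=h(u)+h(v)+g(u)g(v)-h(u')-h(v')-g(u')g(v').\tag{10}$$
The condition $u\circ v=u'\circ v'$ means $(1-u)(1-v)=(1-u')(1-v')$. So take $(u,v)=(X,Y)$, multiply $1-X$ by $1+b$ and divide $1-Y$ by $1+b$. The result has $u'v'=(X-a)(Y+b)$ with $a=\frac b{1+b}$. Here the attempt stops: $Y\mapsto l((X-a)(Y+b))$ is $l$ at a *shifted* argument, and is not a dilate of $l$. The way out is a second comparison, starting from another factorization of $(X-a)(Y+b)$, that removes the shift without undoing the first one.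

**Lemma 4.** $\dim\operatorname{span}\{T_rl-T_{r'}l:r,r'\in Q_1\}\le6$. Hence $U:=\operatorname{span}\{T_ql:q\in\mathbb Q\cap(0,1]\}$ has dimension at most $8$, and so has $U':=\operatorname{span}\{S_qh:q\in\mathbb Q\cap[0,1)\}$.

**Proof.** **Step 1: two comparisons.** The purpose is to place $l(XY)-l((X-c)Y)$ in a space of functions of $Y$ that does not depend on $X$. Let $b>0$, $\mu>1+b$, $a=\frac b{1+b}$, $X\in(a,a+\frac1\mu)$ with $X<1$, and $Y\in I$.

First take
$$(u,v)=(X,Y),\qquad(u',v')=\Big((1+b)X-b,\ \frac{Y+b}{1+b}\Big).$$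
Then $1-u'=(1+b)(1-X)$ and $1-v'=\frac{1-Y}{1+b}$, so the $\circ$-products agree, and $u'v'=(X-a)(Y+b)$. All four numbers lie in $I$, because $a<X<1$.

Next take
$$(u,v)=\Big(\mu(X-a),\ \frac{Y+b}\mu\Big),\qquad(u',v')=\Big((\mu-b)(X-a)+\frac b\mu,\ \frac Y{\mu-b}\Big).$$
Here $u\in I$ because $a<X<a+\frac1\mu$, and $v\in I$ because $Y+b<1+b<\mu$. Further,
$$1-u'=\frac{\mu-b}\mu(1-u),\qquad1-v'=\frac{\mu-b-Y}{\mu-b},\qquad1-v=\frac{\mu-b-Y}\mu,$$
so $(1-u)(1-v)=(1-u')(1-v')$. Since $\mu-b>1$, we have $u',v'\in I$. Finally $uv=(X-a)(Y+b)$ and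
$$u'v'=(X-c)Y,\qquad c=a-\frac b{\mu(\mu-b)}.$$
The shift is gone. We have $c>0$, because $\mu(\mu-b)-(1+b)=(\mu-1-b)(\mu+1)>0$. (For $\mu=1+b$ the second comparison would undo the first, and $c$ would be $0$.) Also $X-c=(X-a)+\frac b{\mu(\mu-b)}>0$.

Add the two instances of (10). With $X$ fixed, $Y\mapsto l(XY)-l((X-c)Y)$ lies in the span of the six functions of $Y$
$$1,\quad g(Y),\quad g\Big(\frac{Y+b}{1+b}\Big),\quad g\Big(\frac{Y+b}\mu\Big),\quad g\Big(\frac Y{\mu-b}\Big),\quad h(Y)-h\Big(\frac{Y+b}{1+b}\Big)+h\Big(\frac{Y+b}\mu\Big)-h\Big(\frac Y{\mu-b}\Big).\tag{11}$$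
These depend on $b$ and $\mu$, but not on $X$.

**Step 2: telescoping.** The purpose is to choose $b,\mu$ so that any finite set of rational differences is covered. Suppose seven differences $T_{r_i}l-T_{r_i'}l$ were linearly independent; we may take $r_i>r_i'$. Choose $\eta\in(0,\frac12)$ with all $r_i,r_i'\in(\eta,1-\eta)$, and $\mu\in(1,\frac1{1-\eta})$. For $b\in(0,\mu-1)$ the number $c=c(b)$ is continuous in $b$, positive, and tends to $0$ as $b\to0$. Take $b_0\in(0,\mu-1)$ so small that $a<\eta$ for all $b\le b_0$. By the intermediate value theorem $c$ takes every value in $(0,c(b_0)]$ on $(0,b_0]$. So we can choose $b\le b_0$ with $c=\frac1m$, where $m$ is a multiple of the denominators of all $r_i,r_i'$. Since $a<\eta$ and $a+\frac1\mu>\frac1\mu>1-\eta$, we have $[\eta,1-\eta]\subset(a,a+\frac1\mu)$. Each $r_i-r_i'$ is an integer multiple of $\frac1m$, so $T_{r_i}l-T_{r_i'}l$ is the sum of the differences $T_Xl-T_{X-1/m}l$ over $X=r_i,\,r_i-\frac1m,\dots,r_i'+\frac1m$, all in $(\eta,1-\eta)$.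 All of these lie in the span of (11), which has dimension at most $6$. This contradicts independence.

**Step 3: $U$ and $U'$.** $U$ is spanned by the differences together with $T_{1/2}l$ and $l$, so $\dim U\le8$. Only (9) on $I^2$ was used, so the same holds for $l^*$. Since $(S_{1-q}h)(1-t)=h(1-qt)=l^*(qt)=T_ql^*(t)$ for $q\in\mathbb Q\cap(0,1]$, reflection carries $U'$ onto $\operatorname{span}\{T_ql^*\}$, so $\dim U'\le8$. $\square$

## Functions with few dilates toward both endpoints

Write $\Delta_cf(t)=f(t+c)-f(t)$.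

**Definition (the space $\mathcal R$).** $\mathcal R$ is the set of $f:I\to\mathbb R$ for which some $N\ge1$ satisfies
$$\Delta_c^Nf(t)=0\quad\text{whenever }c\in\mathbb Q_{>0},\ 0<t,\ t+Nc<1.\tag{12}$$

Equivalently, for each $t_0\in I$ the function $f$ agrees on $I\cap(t_0+\mathbb Q)$ with a polynomial of degree less than $N$. The backward implication is clear. Conversely, let (12) hold. On each grid $I\cap(t_0+\frac1m\mathbb Z)$ the condition $\Delta^N_{1/m}f=0$ says that $f$ agrees with a polynomial of degree less than $N$; call it $P_m$, unique once the grid has at least $N$ points. For such $m,m'$ the grid of $mm'$ contains both grids, so $P_m=P_{mm'}=P_{m'}$. The grids with large $m$ exhaust $I\cap(t_0+\mathbb Q)$.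

Every additive function, restricted to $I$, lies in $\mathcal R$ with $N=2$, since $A(t+q)=A(t)+qA(1)$. Every function constant on the cosets of $\mathbb Q$ lies in $\mathcal R$ with $N=1$, however wild it is. The function $\sqrt t$ is not in $\mathcal R$: if $\sqrt t=P(t)$ for all $t\in Q_1$, then $t=P(t)^2$ as polynomials, which the parity of degrees forbids.

By the second description, $\mathcal R$ is a vector space, invariant under $T_r$ for $r\in Q_1$ and under the reflection $t\mapsto1-t$.

**Lemma 5.** If $\{T_qf:q\in\mathbb Q\cap(0,1]\}$ and $\{S_qf:q\in\mathbb Q\cap[0,1)\}$ span spaces of dimension at most $d<\infty$, then $f\in\mathcal R$.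

Both conditions matter: $T_q\sqrt t=\sqrt q\sqrt t$, so the $T$-span of $\sqrt t$ is one-dimensional, although $\sqrt t\notin\mathcal R$.

**Proof.** Let $f\ne0$, $E=\operatorname{span}\{T_qf:q\in\mathbb Q\cap(0,1]\}$ and $n=\dim E\le d$. Each $T_q$ with $q\in Q_1$ maps $E$ to $E$.

**Step (a): invert $T_q$ and extend to $(0,\infty)$.** The purpose is to be free of the right endpoint. Let $q\in Q_1$ and $\mathcal N=\ker(T_q^n|_E)$. Each $v\in\mathcal N$ vanishes on $(0,q^n)$, and $\mathcal N$ is invariant under all $T_s$, $s\in Q_1$, since these commute with $T_q$. For large $j$ we have $s^j<q^n$, so $T_s^jv(t)=v(s^jt)=0$. Thus $T_s$ is nilpotent on $\mathcal N$, and since $\dim\mathcal N\le n$, $T_s^n=0$ on $\mathcal N$. So $v$ vanishes on $(0,s^n)$ for every $s\in Q_1$. Letting $s\to1$, $v=0$. Hence $T_q$ is injective on $E$, and so invertible.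

Every positive rational is a quotient of two elements of $\mathbb Q\cap(0,1]$, so $q\mapsto T_q|_E$ extends to a homomorphism from $\mathbb Q_{>0}$ to the invertible maps of $E$. For $v\in E$ and $x>0$ put
$$\tilde v(x)=(T_q^{-1}v)(qx)\quad\text{for any }q\in Q_1\text{ with }qx<1.$$
This does not depend on $q$: if $q'=sq$ with $s\in Q_1$, then $(T_{q'}^{-1}v)(q'x)=(T_sT_s^{-1}T_q^{-1}v)(qx)=(T_q^{-1}v)(qx)$. For $x\in I$ it gives $\tilde v(x)=(T_qT_q^{-1}v)(x)=v(x)$. The map $v\mapsto\tilde v$ is linear. Finally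
$$(T_qv)^\sim(x)=\tilde v(qx)\qquad(q\in\mathbb Q_{>0},\ x>0):\tag{13}$$
choose $s\in Q_1$ with $s/q<1$ and $sx<1$; then $\tilde v(qx)=(T_{s/q}^{-1}v)\big(\tfrac sq\,qx\big)=(T_s^{-1}T_qv)(sx)=(T_qv)^\sim(x)$.

**Step (b): a recurrence with steps of every rational size.** The purpose is to turn the dependence of the $S_qf$ into one polynomial in the shift operator. Choose a basis $f_k=T_{q_k}f$ $(1\le k\le n)$ of $E$ and $Q_0\in\mathbb N$ such that $p_k:=Q_0/q_k\in\mathbb N$ for all $k$ (the product of the numerators of the $q_k$ will do). For $\lambda\in\mathbb Q\cap(0,1]$ write $T_\lambda f_k=\sum_j\rho_{kj}(\lambda)f_j$; the matrix $\rho(\lambda)$ is invertible by (a).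

Let $m\in\mathbb N$ and $\lambda_i=\frac m{m+i}$ for $0\le i\le d$. Since $\frac1{\lambda_i}-1=\frac im$,
$$S_{1-\lambda_i}f(t)=f(1-\lambda_i+\lambda_it)=f\big(\lambda_i(t+\tfrac im)\big).$$
These are $d+1$ functions in a space of dimension at most $d$, so $\sum_ic_if(\lambda_i(t+\frac im))=0$ on $I$ for some $(c_i)\ne0$. Replace $t$ by $q_kt$ and put $\sigma=\frac1{mQ_0}$. Since $\frac i{mq_k}=ip_k\sigma$, the argument becomes $\lambda_iq_k(t+ip_k\sigma)$, which still lies in $I$. By (13), with $x=t+ip_k\sigma$ (which may exceed $1$),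
$$f(\lambda_iq_kx)=\tilde f(\lambda_iq_kx)=(T_{\lambda_i}f_k)^\sim(x)=\sum_j\rho_{kj}(\lambda_i)\tilde f_j(x).$$
Therefore
$$\sum_ic_i\sum_j\rho_{kj}(\lambda_i)\,\tilde f_j(t+ip_k\sigma)=0\qquad(t\in I,\ k\le n).$$
With $\tau_s\varphi(t)=\varphi(t+s)$ and $R_{kj}(x)=\sum_ic_i\rho_{kj}(\lambda_i)x^{ip_k}$, this says $\sum_jR_{kj}(\tau_\sigma)\tilde f_j=0$ on $I$ for every $k$.

Let $P_m=\det R$ and let $i^*$ be the largest $i$ with $c_i\ne0$. Row $k$ of $R$ has degree at most $i^*p_k$, with coefficient $c_{i^*}\rho_{kj}(\lambda_{i^*})$ at $x^{i^*p_k}$. So the coefficient of $x^{i^*\sum p_k}$ in $P_m$ is $c_{i^*}^n\det\rho(\lambda_{i^*})\ne0$. Hence $P_m\ne0$, and $\deg P_m\le D:=d\sum_kp_k$, which does not depend on $m$. Multiply the system by the adjugate of $R(\tau_\sigma)$. Its entries have degree at most $D$ in $\tau_\sigma$, so the equations are used only at points of $I$ as long as $0<t$ and $t+D\sigma<1$. We get $P_m(\tau_\sigma)\tilde f_j(t)=0$ for each $j$, hence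
$$P_m(\tau_\sigma)\tilde v(t)=0\qquad(v\in E,\ 0<t<1-D\sigma).$$
Let $s\in\mathbb Q_{>0}$, and apply this to $T_{s/\sigma}v$ in place of $v$. By (13), $(T_{s/\sigma}v)^\sim(t+j\sigma)=\tilde v(\frac s\sigma t+js)$. With $y=\frac s\sigma t$,
$$P_m(\tau_s)\tilde v(y)=0\qquad\text{for all }v\in E,\ s\in\mathbb Q_{>0},\ 0<y<s(mQ_0-D).\tag{14}$$
Let $V_m$ be the space of polynomials $P$ of degree at most $D$ that satisfy (14) in place of $P_m$. It is nonzero, it has finite dimension, and $V_{m+1}\subset V_m$, because the range of $y$ grows with $m$. A decreasing sequence of nonzero finite-dimensional spaces becomes stationary, so $\bigcap_mV_m\ne0$. Hence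
$$J=\{P\in\mathbb R[x]:P(\tau_s)\tilde v=0\text{ on }(0,\infty)\text{ for all }v\in E,\ s\in\mathbb Q_{>0}\}$$
is nonzero. It is an ideal. Let $J=(p)$ with $p=\prod(x-\zeta)$ monic, the roots $\zeta\in\mathbb C$ listed with multiplicity.

**Step (c): the roots of $p$.** The purpose is to show that only the roots $0$ and $1$ occur; this uses that one $p$ serves all step sizes $s$. For $j\ge1$ let $p^{(j)}=\prod(x-\zeta^j)$; it is real, since the roots of $p$ come in conjugate pairs. As $x-\zeta$ divides $x^j-\zeta^j$, $p(x)$ divides $p^{(j)}(x^j)$. From $p(\tau_{s/j})\tilde v=0$ we get $p^{(j)}(\tau_s)\tilde v=p^{(j)}(\tau_{s/j}^j)\tilde v=0$. So $p^{(j)}\in J$, $p\mid p^{(j)}$, and since both are monic of the same degree, $p^{(j)}=p$. Thus all powers of a root are roots. There are finitely many roots, so each nonzero root is a root of unity. Taking $j$ a common multiple of their orders, $p=p^{(j)}$ has only $1$ as nonzero root. So $p=x^\alpha(x-1)^\beta$, which means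
$$\Delta_s^\beta\tilde v(t)=0\qquad(v\in E,\ s\in\mathbb Q_{>0},\ t>\alpha s).$$
If $\beta=0$, then $\tilde v(t)=0$ for $t>\alpha s$ and all $s$, so $f=0$, which we excluded. So $\beta\ge1$.

**Step (d): conclusion.** Let $t\in I$ and $c\in\mathbb Q_{>0}$. Choose $j\in\mathbb N$ with $\alpha c/j<t$. With $s=c/j$ we see that $i\mapsto\tilde f(t+ic/j)$, $i\ge0$, has vanishing $\beta$-th differences, so it is a polynomial in $i$ of degree less than $\beta$. The same is then true of its subsequence $i\in j\mathbb Z_{\ge0}$, so $\Delta_c^\beta\tilde f(t)=0$. This is (12) with $N=\beta$. $\square$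

**The functions $f_X$.** The purpose of the next definition is to have functions to which Lemma 5 applies: $l$ has few $T$-dilates, $h$ has few $S$-dilates, and the equation lets us write one function in both ways. For real $X\in I$ put $f_X=T_Xl-g(X)l$. By (9), $T_Xl=h(X)+h+g(X)g-S_Xh$; subtracting $g(X)l=g(X)g+g(X)h$,
$$f_X=T_Xl-g(X)l=h(X)+(1-g(X))h-S_Xh.\tag{15}$$
For rational $q$ the first form shows $T_qf_X\in T_XU+U$, and the second shows $S_qf_X\in\mathbb R1+U'+S_XU'$. Both spaces have finite dimension by Lemma 4. So Lemma 5 gives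
$$f_X\in\mathcal R\qquad\text{for every real }X\in I.\tag{16}$$

## If $G(x,r)=0$ for rational $r$, then $h$ is affine

**Lemma 6.** Let $(g,h)$ satisfy (9) on $I^2$, and let $G(x,r)=0$ for all $x\in I$ and $r\in Q_1$. Then $h$ is affine on $I$; hence $G=0$ on $I^2$.

**Proof.** **Step 1: eliminate $g$ and $l$.** Let $x,z\in I$, $r\in Q_1$. Apply (9) to $(xr,z)$ and to $(x,rz)$ and subtract. The terms $l(xrz)$ cancel, and so do the products, because $g(xr)g(z)=g(x)g(r)g(z)=g(x)g(rz)$. So
$$h(xr\circ z)-h(x\circ rz)=[h(xr)-h(x)]-[h(rz)-h(z)].$$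
As $\mathcal Hh(x,r)=G(x,r)=0$, we have $h(xr)-h(x)=h(r)-h(x\circ r)$, and likewise for $z$. Hence
$$h(xr\circ z)+h(x\circ r)=h(x\circ rz)+h(z\circ r).$$

**Step 2: new variables.** The purpose is to read this as a statement about differences. Put $k(t)=h(1-t)$, $\alpha=(1-x)(1-r)$, $\gamma=(1-z)(1-r)$, $\rho(r)=\frac r{(1-r)^2}$. Then $1-x\circ r=\alpha$ and $1-z\circ r=\gamma$. Since $1-xr=(1-r)+r(1-x)=(1-r)+\frac{r\alpha}{1-r}$,
$$1-xr\circ z=(1-xr)(1-z)=\frac\gamma{1-r}\Big((1-r)+\frac{r\alpha}{1-r}\Big)=\gamma+\rho(r)\alpha\gamma,$$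
and by symmetry $1-x\circ rz=\alpha+\rho(r)\alpha\gamma$. As $x,z$ run through $I$, $\alpha,\gamma$ run through $(0,1-r)$. So
$$k(\gamma+\delta)-k(\gamma)=k(\alpha+\delta)-k(\alpha),\qquad\delta=\rho(r)\alpha\gamma,\quad\alpha,\gamma\in(0,1-r),\tag{17}$$
where all arguments lie in $I$.

**Step 3: use the same $\gamma$ and $\delta$ with two values of $r$.** The purpose is to compare differences of $k$ at two points $\alpha$ and $q\alpha$. Let $[p,p']\subset I$ with $p<p'$, $0<\eta<1-p'$, and $\delta_0=\rho(\frac\eta2)\,p\,(1-\eta)$. Let $r_1,r_2\in\mathbb Q\cap[\frac\eta2,\eta]$, $q=\rho(r_1)/\rho(r_2)$, let $\alpha$ and $q\alpha$ lie in $[p,p']$, and let $0<\delta<\delta_0$. Put $\gamma=\delta/(\rho(r_1)\alpha)$. As $\rho$ is increasing and $\alpha\ge p$, we have $\gamma<1-\eta$. Also $\alpha,q\alpha\le p'<1-\eta$. So $\alpha,q\alpha,\gamma$ lie in $(0,1-r_1)$ and in $(0,1-r_2)$, and $\delta=\rho(r_1)\alpha\gamma=\rho(r_2)(q\alpha)\gamma$. Two uses of (17) give $k(\alpha+\delta)-k(\alpha)=k(\gamma+\delta)-k(\gamma)=k(q\alpha+\delta)-k(q\alpha)$,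 so
$$k(q\alpha+\delta)-k(\alpha+\delta)=k(q\alpha)-k(\alpha)\qquad(0\le\delta<\delta_0).\tag{18}$$

**Step 4: differences of $k$ do not depend on the base point.** By continuity of $\rho$, the numbers $q$ are dense in $(1,\kappa_0)$, where $\kappa_0=\rho(\eta)/\rho(\frac\eta2)>1$. Let $\tau_0=\min(p(\kappa_0-1),\,p'-p)$, $0<\tau<\tau_0$ and $D_\tau(t)=k(t+\tau)-k(t)$. For $\alpha\in[p,p'-\tau]$ we have $1<1+\frac\tau\alpha<\kappa_0$, and $q\mapsto\tau/(q-1)$ is a homeomorphism. So for a dense set $\Lambda$ of $\alpha\in[p,p'-\tau]$ the number $q=1+\frac\tau\alpha$ is one of ours, and $q\alpha=\alpha+\tau\in[p,p']$. By (18), $D_\tau$ is constant on $[\alpha,\alpha+\delta_0)$ for every $\alpha\in\Lambda$. If $t<t'$ lie in $(p,p'-\tau)$ with $t'-t<\frac{\delta_0}2$, choose $\alpha\in\Lambda$ with $t-\frac{\delta_0}2<\alpha<t$; then $t,t'\in[\alpha,\alpha+\delta_0)$, so $D_\tau(t)=D_\tau(t')$. Hence $D_\tau$ is constant on $(p,p'-\tau)$; call the value $\varphi(\tau)$.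

**Step 5: assemble $A$.** If $\tau_1,\tau_2>0$ and $\tau_1+\tau_2<\tau_0$, then $D_{\tau_1+\tau_2}(t)=D_{\tau_1}(t+\tau_2)+D_{\tau_2}(t)$ gives $\varphi(\tau_1+\tau_2)=\varphi(\tau_1)+\varphi(\tau_2)$. For $x>0$ put $A(x)=n\varphi(x/n)$ with any $n$ such that $x/n<\tau_0$. This is independent of $n$, since $n\varphi(x/n)=nn'\varphi(x/(nn'))=n'\varphi(x/n')$, and additive on the positive reals (use one large $n$). With $A(0)=0$, $A(-x)=-A(x)$ it is additive on $\mathbb R$ and extends $\varphi$. For $t<t'$ in $(p,p')$ with $t'-t<\tau_0$ we get $k(t')-k(t)=A(t'-t)$, so $k-A$ is locally constant at a uniform scale, hence constant, on $(p,p')$.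

**Step 6: exhaust $I$.** Let $[p,p']$ increase to $I$. Two of the resulting additive functions differ by a constant on an interval. Their difference $B$ then satisfies $B(x)=0$ for all small $x>0$, so $B(x)=nB(x/n)=0$ for all $x$. Thus $A$ and the constant are the same for all intervals, $k$ is affine on $I$, and so is $h(t)=k(1-t)$. Then $G=\mathcal Hh=0$ on $I^2$. $\square$

## An identity that splits the problem into three cases

For $r\in Q_1$ and $X\in I$, write $T_rf_X=T_{rX}l-g(X)T_rl$ and insert $T_{rX}l=g(rX)l+f_{rX}$ and $T_rl=g(r)l+f_r$. This gives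
$$G(X,r)\,l=f_{rX}-g(X)f_r-T_rf_X\in\mathcal R,\tag{19}$$
where membership follows from (16) and the invariance of $\mathcal R$ under $T_r$.

* If $l\notin\mathcal R$, then $G(X,r)=0$ for all $X\in I$, $r\in Q_1$. By Lemma 6, $h$ is affine and $g$ is multiplicative on $I$. This is (a) of Lemma 3.
* If $h\notin\mathcal R$, then $l^*=h(1-\cdot)\notin\mathcal R$. The previous case applied to $(g^*,h^*)$ gives (b) of Lemma 3.
* If $l,h\in\mathcal R$, then (16) gives $T_\lambda l=g(\lambda)l+f_\lambda\in\mathcal R$ for every *real* $\lambda\in I$. Dually, since $l^*=h(1-\cdot)\in\mathcal R$, also $T_\lambda l^*\in\mathcal R$ for every real $\lambda\in I$.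

The first two cases are finished. From now on $l,h\in\mathcal R$.

## From cosets of $\mathbb Q$ to polynomials on finite-dimensional $\mathbb Q$-spaces

**Definition (polynomial on $\Gamma$).** Let $\Gamma\ne0$ be a finite-dimensional $\mathbb Q$-subspace of $\mathbb R$ with basis $c_1,\dots,c_d$. A function $P:\Gamma\to\mathbb R$ is *polynomial* if $P(s_1c_1+\dots+s_dc_d)$ is a polynomial with real coefficients in $(s_1,\dots,s_d)\in\mathbb Q^d$.

This does not depend on the basis, and the degree and the homogeneous components are well defined. Example: on $\Gamma=\mathbb Q+\mathbb Q\sqrt2$ the function $s+t\sqrt2\mapsto st$ is polynomial of degree $2$. It is not the restriction of a polynomial in a real variable: it vanishes on $\mathbb Q$, but has the value $1$ at $1+\sqrt2$. We use the elementary fact that a polynomial that vanishes at all rational points of a nonempty open box is zero.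

**Step 1: polynomial along cosets of $\mathbb Qc$, for each real $c>0$.** The purpose is to go from rational to arbitrary directions. Let $\lambda\in\mathbb Qc\cap I$. Then $\lambda\mathbb Q=c\,\mathbb Q$, so $T_\lambda l\in\mathcal R$ says that for some $N_\lambda$ the function $l$ is a polynomial of degree less than $N_\lambda$ on each (coset of $\mathbb Qc$)$\,\cap(0,\lambda)$. Fix one such $\lambda_1$. For $\lambda>\lambda_1$ in $\mathbb Qc\cap I$ the polynomial on (coset)$\,\cap(0,\lambda)$ agrees with that on (coset)$\,\cap(0,\lambda_1)$ at infinitely many points whenever the coset is fixed, since every coset of $\mathbb Qc$ is dense; so they coincide. Letting $\lambda\to1$, $l$ is a polynomial of degree less than $N_{\lambda_1}$ on each (coset of $\mathbb Qc$)$\,\cap I$. The same holds for $l^*$, hence for $h=l^*(1-\cdot)$, because reflection maps cosets to cosets. The degree bound depends on $c$ but not on the coset.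

**Step 2: polynomial on $\Gamma\cap I$.** The purpose is to combine directions. Choose a basis of $\Gamma$ with all $c_i>0$. In coordinates, $\Gamma\cap I$ consists of the rational points of the convex open slab $\{s\in\mathbb R^d:0<\sum s_ic_i<1\}$. By Step 1, $l$ and $h$ are polynomial in each $s_i$ separately, with degree bounds independent of the other coordinates. On the rational points of an open box with rational endpoints inside the slab, such a function is a polynomial: interpolate in $s_1$ at fixed rational nodes $a_j$, $f(s_1,\dots,s_d)=\sum_jf(a_j,s_2,\dots,s_d)L_j(s_1)$ with Lagrange polynomials $L_j$, and proceed by induction on $d$. Two boxes that overlap do so in an open box, so they carry the same polynomial. Any two points of the slab are joined by a segment in it, which is compact and so is covered by a finite chain of overlapping boxes. Hence one polynomial serves on the whole slab.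

**Step 3: extend to $\mathbb R$.** The purpose is to remove the restriction to $I$. By Step 2, $h$, $l$ and $g=l-h$ on $\Gamma\cap I$ extend to polynomial functions on $\Gamma$, uniquely because $\Gamma\cap I$ contains the rational points of a box. For $\Gamma\subset\Gamma'$ the extension on $\Gamma'$ restricts to a polynomial function on $\Gamma$, so by uniqueness to the extension on $\Gamma$. Any two $\Gamma$'s lie in their sum. So we get $\hat g,\hat h:\mathbb R\to\mathbb R$ that are polynomial on each $\Gamma$ and agree with $g,h$ on $I$. For given $\Gamma$ the products of its elements lie in the finite-dimensional space $\operatorname{span}(\Gamma\cdot\Gamma)$, and $(x,y)\mapsto xy$ is bilinear over $\mathbb Q$. So, with $\hat g,\hat h$, both sides of (1) are polynomial in the coordinates of $(x,y)\in\Gamma\times\Gamma$, and they agree on $(\Gamma\cap I)^2$. Hence (1) holds for $\hat g,\hat h$ on all of $\mathbb R^2$.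

From here on we write $g,h$ for $\hat g,\hat h$; by Lemma 3 only the values on $I$ matter for the conclusion. Subtract a constant from $h$ so that $h(0)=0$; this constant goes into $b$. Putting $x=0$ and $x=1$ in (1) on $\mathbb R^2$ gives (5) again, now on $\mathbb R$. If $g\equiv0$ or $g\equiv1$, then $G=0$ and Lemma 6 gives (a) of Lemma 3. So assume $g(0)=0$ and $g(1)=1$.

## The top homogeneous component

**Definition (components and polar forms).** For $x\in\mathbb R$ and $s\in\mathbb Q$ write $g(sx)=\sum_js^jg_j(x)$ and $h(sx)=\sum_js^jh_j(x)$, finite sums for each $x$.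

On each $\Gamma$ the functions $g_j,h_j$ are the homogeneous components of degree $j$ of $g,h$. Since $g(0)=h(0)=0$, $g_0=h_0=0$. By polarization, $h_k(x)=H_k(x,\dots,x)$ with a unique symmetric form $H_k$, linear over $\mathbb Q$ in each argument: $k!\,H_k(x_1,\dots,x_k)$ is the coefficient of $s_1\cdots s_k$ in $h_k(s_1x_1+\dots+s_kx_k)$. If $h_k=0$ on $\Gamma$, then $H_k=0$ on $\Gamma^k$. Example: for an additive $A$, $h(x)=A(x)^2$ has only the component $h_2$, and $H_2(x,y)=A(x)A(y)$. We write $x^{[a]}$ for $a$ arguments equal to $x$.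

**Step 1: compare coefficients.** Insert $(sx,ry)$ with $s,r\in\mathbb Q$ in (1). By the multinomial formula,
$$h_k(sx+ry-srxy)=\sum_{a+b+c=k}\frac{k!}{a!\,b!\,c!}(-1)^cs^{a+c}r^{b+c}H_k\big(x^{[a]},y^{[b]},(xy)^{[c]}\big).$$
With
$$\beta_{i,j,c}=\frac{(-1)^c(i+j-c)!}{(i-c)!\,(j-c)!\,c!}$$
the coefficients of $s^ir^j$, $i,j\ge1$, give
$$g_i(x)g_j(y)-\delta_{ij}g_i(xy)=\delta_{ij}h_i(xy)+\sum_{c=0}^{\min(i,j)}\beta_{i,j,c}\,H_{i+j-c}\big(x^{[i-c]},y^{[j-c]},(xy)^{[c]}\big).\tag{20}$$
We write $(20)_{i,j}$ for this identity. Note $\beta_{i,j,j}=(-1)^j\binom ij$ for $j\le i$.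

**Step 2: the degree is the same everywhere.** So far the degree of $h$ may grow with $\Gamma$; the purpose is to exclude this. Let $\gamma_j=g_j(1)$, $\Gamma_x=\mathbb Q+\mathbb Qx$, and let $m_x$ be the degree of $h$ on $\Gamma_x$. If $m_x\le1$ for all $x$ (with $m_x\le 1$ also understood when $h=0$ on $\Gamma_x$), then $h=h_1$ is additive, so $G=\mathcal Hh=0$, and (a) of Lemma 3 holds. So suppose $m:=m_x\ge2$ for some $x$. Use $(20)_{m,j}$ at $(x',1)$ with $x'\in\Gamma_x$. All arguments of the forms lie in $\Gamma_x$, so only terms with $m+j-c\le m$, that is $c\ge j$, survive. As $c\le\min(m,j)$, only $c=j\le m$ is left, and its term is $(-1)^j\binom mjh_m(x')$.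

* For $1\le j<m$: $\gamma_jg_m=(-1)^j\binom mjh_m$ on $\Gamma_x$. For $j=1$ the right side is $-mh_m\not\equiv0$, so $\gamma_1\ne0$ and $g_m\not\equiv0$ on $\Gamma_x$. Put $\kappa=-\gamma_1/m\ne0$. Then $h_m=\kappa g_m$ on $\Gamma_x$, and $\gamma_j=(-1)^j\binom mj\kappa$ for $1\le j<m$.
* For $j=m$: $(\gamma_m-1)g_m=(1+(-1)^m)h_m$, so $\gamma_m=1+(1+(-1)^m)\kappa$.
* For $j>m$: $\gamma_jg_m=0$, so $\gamma_j=0$.

The numbers $\gamma_j$ do not involve $x$, and they determine $m$. If $m=2$, then $\gamma_3=0$. If $m\ge3$, then $\gamma_3\ne0$ (it is $1$ for $m=3$ and $-\binom m3\kappa$ for $m>3$), and $\gamma_2/\gamma_1=-\frac{m-1}2$. So $m$, and then $\kappa=-\gamma_1/m$, are the same for all $x$ with $m_x\ge2$. Since $x\in\Gamma_x$, it follows that $h_k=0$, hence $H_k=0$, on all of $\mathbb R$ for $k>m$.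

Next use $(20)_{i,1}$ at $(x,1)$ for $i\ge m$; here $\beta_{i,1,0}=i+1$ and $\beta_{i,1,1}=-i$, and $H_{i+1}=0$. We get $\gamma_1g_i=-ih_i$ on $\mathbb R$. For $i>m$ this gives $g_i=0$, and for $i=m$ it gives $h_m=\kappa g_m$ on $\mathbb R$, with $g_m\not\equiv0$.

As a check, in (iii) with $c\ne0,1$ we have $m=2$, $g_1=cx$, $g_2=(1-c)x^2$, $\kappa=-\frac c2$, and indeed $h_2=\frac{c^2-c}2x^2=\kappa g_2$.

**Step 3: the top component is multiplicative.** In $(20)_{m,m}$ only $c=m$ survives, with coefficient $(-1)^m$. So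
$$g_m(x)g_m(y)=\big[1+(1+(-1)^m)\kappa\big]g_m(xy)=\gamma_mg_m(xy).$$
As $g_m\not\equiv0$, $\gamma_m\ne0$. Hence $M:=g_m/\gamma_m:\mathbb R\to\mathbb R$ is multiplicative, $M(1)=1$, and $M$ is homogeneous of degree $m$, in particular $M(0)=0$. Let $\tilde M$ be its symmetric $\mathbb Q$-multilinear form; then $H_m=\kappa\gamma_m\tilde M$.

**Step 4: $g$ is determined by $M$ and $\kappa$.** For $1\le j<m$, only $c=j$ survives in $(20)_{m,j}$ at $(1,y)$, and it gives $\gamma_mg_j(y)=(-1)^j\binom mj\kappa\gamma_m\tilde M(1^{[m-j]},y^{[j]})$. So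
$$g_j(y)=\kappa(-1)^j\binom mj\tilde M\big(1^{[m-j]},y^{[j]}\big)\qquad(1\le j<m).$$
Since $M(1-y)=1+\sum_{j=1}^{m-1}(-1)^j\binom mj\tilde M(1^{[m-j]},y^{[j]})+(-1)^mM(y)$, summation gives $g(y)=\kappa\big(M(1-y)-1-(-1)^mM(y)\big)+\gamma_mM(y)$. With $\gamma_m-(-1)^m\kappa=1+\kappa$,
$$g(y)=(1+\kappa)M(y)+\kappa\big(M(1-y)-1\big).\tag{21}$$

**Step 5: the case $\kappa=-1$.** Then $g(y)=1-M(1-y)$, so $g^*=M$ is multiplicative on $I$, and Lemma 6 for $(g^*,h^*)$ shows that $h^*$ is affine on $I$. This is (b) of Lemma 3.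

## The case $\kappa\ne0,-1$: only degrees $2$ and $3$ survive

**Step 1: reduce to $\mathcal Hk=q(x)q(y)$.** The purpose is to remove $\kappa$ from the equation. Put $N(x)=1-M(1-x)$ and $q=M-N=M(x)+M(1-x)-1$. By (21), $g=(1+\kappa)M-\kappa N$. Expanding and using $M(xy)=M(x)M(y)$,
$$\begin{aligned}G&=(1+\kappa)^2M(x)M(y)-\kappa(1+\kappa)[M(x)N(y)+N(x)M(y)]+\kappa^2N(x)N(y)-(1+\kappa)M(x)M(y)+\kappa N(xy)\\&=\kappa(\kappa+1)\,q(x)q(y)-\kappa\,[N(x)N(y)-N(xy)].\end{aligned}$$
The last bracket is $\mathcal H(M(1-\cdot))$: the computation (4) is valid on $\mathbb R^2$, since $M$ is multiplicative on $\mathbb R$. Since $G=\mathcal Hh$, the function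
$$k:=\frac{h+\kappa M(1-\cdot)}{\kappa(\kappa+1)}\qquad\text{satisfies}\qquad\mathcal Hk(x,y)=q(x)q(y)\quad\text{on }\mathbb R^2.$$
Let $k_i$ be the components of $k$ and $K_i$ their polar forms; $k_i=0$ and $K_i=0$ for $i>m$. Comparing coefficients as in (20), for $i,j\ge1$,
$$q_i(x)q_j(y)=\delta_{ij}k_i(xy)+\sum_{c=0}^{\min(i,j)}\beta_{i,j,c}\,K_{i+j-c}\big(x^{[i-c]},y^{[j-c]},(xy)^{[c]}\big),\tag{22}$$
where $q_0=0$, $q_j(x)=(-1)^j\binom mj\tilde M(1^{[m-j]},x^{[j]})$ for $1\le j<m$, and $q_m=(1+(-1)^m)M$.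

**Step 2: $m\in\{2,3\}$.** For this it is enough to evaluate (22) at $x=y=1$. In this step $q_j$ and $k_j$ stand for $q_j(1)$ and $k_j(1)$. Thus $q_j=(-1)^j\binom mj$ for $1\le j<m$, and $q_m=1+(-1)^m$.

*Let $m\ge4$ be even.* In $(22)_{m,m}$ only $c=m$ survives: $4=k_m+k_m$, so $k_m=2$. In $(22)_{m-1,1}$ the left side is $(-m)(-m)$, and $\beta_{m-1,1,0}=m$, $\beta_{m-1,1,1}=-(m-1)$: $m^2=2m-(m-1)k_{m-1}$, so
$$k_{m-1}=-\frac{m(m-2)}{m-1}.$$
In $(22)_{m-1,2}$ the left side is $-m\cdot\frac{m(m-1)}2$; the term $c=0$ has index $m+1$ and vanishes; $\beta_{m-1,2,1}=-m(m-1)$ and $\beta_{m-1,2,2}=\frac{(m-1)(m-2)}2$; and $\delta_{m-1,2}=0$ because $m\ge4$. So $-\frac{m^2(m-1)}2=-2m(m-1)+\frac{(m-1)(m-2)}2k_{m-1}$, and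
$$k_{m-1}=\frac{m(4-m)}{m-2}.$$
Equating, $-(m-2)^2=(4-m)(m-1)$, that is, $-m^2+4m-4=-m^2+5m-4$, so $m=0$. This is a contradiction.

*Let $m\ge3$ be odd.* Then $q_m=0$, $q_{m-1}=m$, $q_1=-m$. In $(22)_{m,1}$ the term $c=0$ has index $m+1$, so $0=-mk_m$ and $k_m=0$. In $(22)_{m-1,m-1}$ the index $2m-2-c$ is at most $m$ only for $c=m-2$, which contributes a multiple of $k_m=0$, and for $c=m-1$, which contributes $(-1)^{m-1}k_{m-1}=k_{m-1}$. So $m^2=2k_{m-1}$. In $(22)_{m-1,1}$: $-m^2=mk_m-(m-1)k_{m-1}=-(m-1)k_{m-1}$. Hence $m-1=2$.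

**Step 3: an observation on additive functions.** The purpose is to recognize $B(x)=x$ from little information.

**Lemma 7.** If $B:\mathbb R\to\mathbb R$ is additive, $B(1)=1$ and $B(xy)^2=B(x)^2B(y)^2$ for all $x,y$, then $B(x)=x$ for all $x$.

**Proof.** Replace $y$ by $y+1$: $(B(xy)+B(x))^2=B(x)^2(B(y)+1)^2$. Subtracting $B(xy)^2=B(x)^2B(y)^2$ and $B(x)^2$ gives $B(xy)B(x)=B(x)^2B(y)$. For $x\ne0$, $B(x)^2B(1/x)^2=B(1)^2=1$, so $B(x)\ne0$ and $B(xy)=B(x)B(y)$; for $x=0$ this is trivial. Now $B(x^2)=B(x)^2\ge0$, so $B$ is nonnegative on $[0,\infty)$, hence nondecreasing. As $B(q)=q$ for rational $q$, monotonicity gives $B(x)=x$. $\square$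

**Step 4: $m=2$.** We determine $M$ and $k_2$, and read off (iii). Let $B(x)=\tilde M(1,x)$, so $B$ is additive, $B(1)=M(1)=1$, $q_1=-2B$, $q_2=2M$. In $(22)_{2,2}$ only $c=2$ survives: $4M(x)M(y)=2k_2(xy)$. With $y=1$, $k_2=2M$, so $K_2=2\tilde M$. In $(22)_{1,1}$ we have $\beta_{1,1,0}=2$, $\beta_{1,1,1}=-1$, and the two terms $k_1(xy)$ cancel: $4B(x)B(y)=2K_2(x,y)=4\tilde M(x,y)$. So $M=B^2$. Since $M$ is multiplicative, Lemma 7 applies: $B(x)=x$, $M(x)=x^2$, $k_2=2x^2$. Put $c=-2\kappa$. By (21),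
$$g(x)=(1+\kappa)x^2+\kappa(x^2-2x)=x^2-2\kappa(x-x^2)=x^2+c\,x(1-x).$$
From $h=\kappa(\kappa+1)k-\kappa M(1-\cdot)$, up to affine functions (the components $k_0$ constant and $k_1$ additive are affine),
$$h\equiv2\kappa(\kappa+1)x^2-\kappa(1-x)^2\equiv(2\kappa^2+\kappa)x^2=\frac{c^2-c}2x^2.$$
So on $I$ the pair is given by (iii).

**Step 5: $m=3$.** We do the same with one more form. Let $B(x)=\tilde M(1,1,x)$, so $B$ is additive, $B(1)=1$, $q_1=-3B$, $q_2=3\tilde M(1,x,x)$, $q_3=0$. In $(22)_{3,1}$ with $y=1$ we have $K_4=0$, so $0=-3k_3(x)$; hence $k_3=0$ and $K_3=0$. In $(22)_{1,1}$ the terms $k_1(xy)$ cancel again, and $9B(x)B(y)=2K_2(x,y)$, so $K_2(x,y)=\frac92B(x)B(y)$. In $(22)_{2,2}$ the terms $c=0,1$ contain $K_4$, $K_3$ and vanish, and $c=2$ contributes $k_2(xy)$: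
$$q_2(x)q_2(y)=2k_2(xy)=9B(xy)^2.$$
With $y=1$ and $q_2(1)=3$ this gives $q_2=3B^2$. Inserting this back, $B(x)^2B(y)^2=B(xy)^2$, so $B(x)=x$ by Lemma 7. Hence
$$\tilde M(1,1,x)=x,\qquad\tilde M(1,x,x)=\tfrac13q_2(x)=x^2,\qquad k_2=\tfrac92x^2.$$
It remains to find $M(x)=\tilde M(x,x,x)$. For $s\in\mathbb Q$,
$$M(x+sxy)=M(x)M(1+sy)=M(x)\big(1+3sy+3s^2y^2+s^3M(y)\big).$$
The left side is $M(x)+3s\tilde M(x,x,xy)+3s^2\tilde M(x,xy,xy)+s^3M(xy)$. Comparing the coefficients of $s$ and $s^2$,
$$\tilde M(x,x,xy)=yM(x),\qquad\tilde M(x,xy,xy)=y^2M(x).$$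
For $y\ne0$, the first identity with $(xy,\frac1y)$ in place of $(x,y)$ reads $\tilde M(xy,xy,x)=\frac1yM(xy)$. Comparing with the second, $M(xy)=y^3M(x)$. With $x=1$, $M(y)=y^3$, and this also holds for $y=0$. Put $c=-3\kappa$. By (21),
$$g(x)=(1+\kappa)x^3+\kappa(-3x+3x^2-x^3)=x^3-3\kappa(x-x^2)=x^3+c\,x(1-x).$$
Up to affine functions,
$$h\equiv\tfrac92\kappa(\kappa+1)x^2-\kappa(1-x)^3\equiv\kappa x^3+\frac{9\kappa^2+3\kappa}2x^2=\frac{c^2-c}2x^2-\frac c3x^3.$$
So on $I$ the pair is given by (iv).

All cases are exhausted: on $I$ every solution satisfies one of (a)–(d) in Lemma 3, so one of (i)–(iv) holds. With the sufficiency and the overlaps proved above, this proves Theorem 2. $\blacksquare$
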